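# Half the mass on a small set: Gaussian profiles in infinite dimensional subspaces of $L^1$

## 1. The guess $\alpha^*=0$, tested on monomials, bumps, Gaussians and signs

Take an infinite dimensional linear space $M$ of integrable functions on a set $B$ of total measure $1$. How small can a set $N$ be if some nonzero $m\in M$ carries more than half of its $L^1$-mass on $N$? The answer that one would first guess is: as small as you like. Infinitely many dimensions give a lot of freedom, so one should be able to build functions with sharper and sharper peaks. Let us make the guess precise and test it.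

**Definition 1.** Let $(B,\Sigma,v)$ be a nonatomic measure space and $M$ a real linear subspace of $L^1(B,v)$. For $\alpha\ge 0$ put $\|m\|_\alpha=\sup_{v(N)\le\alpha}\int_N|m|\,dv$, the supremum being over measurable $N\subseteq B$, and
$$\alpha^*(M)=\sup\Big\{\alpha\ge 0:\ \|m\|_\alpha\le\tfrac12\|m\|_1\ \text{ for every } m\in M\Big\}.\tag{1}$$

Nonatomic means that every set of positive measure contains a measurable subset of strictly smaller positive measure. We use Sierpiński's theorem: in a nonatomic space, if $N_1\subseteq N_2$ have finite measure and $v(N_1)\le s\le v(N_2)$, there is $N$ with $N_1\subseteq N\subseteq N_2$ and $v(N)=s$. When atoms are allowed, as in part of the last section, $\alpha^*(M)$ is defined by the same formula (1).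

The condition in (1) gets harder as $\alpha$ grows. Also, if $M'\subseteq M$ then $\alpha^*(M')\ge\alpha^*(M)$, since fewer functions must be tested.

The quantity comes from approximation. Let $v(B)<\infty$, and suppose $f\in L^1$ vanishes off a set $N$ with $v(N)\le\alpha^*(M)$. Then $0$ is a best $L^1$-approximant to $f$ from $M$. Indeed, choose sets $N_1\subseteq N_2\subseteq\dots\subseteq N$ with $v(N_k)=(1-\frac1k)v(N)$. Each satisfies $\int_{N_k}|m|\,dv\le\frac12\|m\|_1$ (if $v(N)=0$ this is trivial, otherwise $v(N_k)<\alpha^*(M)$). Letting $k\to\infty$ gives $\int_N|m|\,dv\le\frac12\|m\|_1$, and then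
$$\|f-m\|_1\ \ge\ \int_N(|f|-|m|)\,dv+\int_{B\setminus N}|m|\,dv\ =\ \|f\|_1+\|m\|_1-2\int_N|m|\,dv\ \ge\ \|f\|_1 .$$
So a large $\alpha^*(M)$ is good news, and the guess says that in infinite dimensions one never gets any.

*Monomials.* Let $M$ be the polynomials on $[0,1]$ with Lebesgue measure. For $m=x^k$ the interval $[1-\delta,1]$ carries the fraction $1-(1-\delta)^{k+1}$ of the mass, which tends to $1$ as $k\to\infty$. So $\alpha^*(M)\le\delta$ for every $\delta>0$, and $\alpha^*(M)=0$. The guess holds.

*Disjoint bumps.* Let $M$ be spanned by the indicators of disjoint sets $C_1,C_2,\dots$ of positive measure in a probability space. All the mass of $1_{C_i}$ sits on $C_i$, so $\alpha^*(M)\le v(C_i)\to0$. The guess holds again.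

*Gaussians.* Let $v$ be a nonatomic probability and $M$ the closed span in $L^1$ of independent standard Gaussian variables $g_1,g_2,\dots$. Every nonzero element of $M$ is a multiple of a standard Gaussian. For a finite combination this is clear. If $X_r\sim N(0,\sigma_r^2)$ converge in $L^1$ to $X$, then $E|X_r|=\sigma_r\sqrt{2/\pi}$ converges, so $\sigma_r\to\sigma$ for some $\sigma$. The characteristic functions then converge to $e^{-\sigma^2\tau^2/2}$, so $X\sim N(0,\sigma^2)$. Up to scaling, therefore, $M$ contains only one distribution, and it cannot have sharp peaks. With $g\sim N(0,1)$ and $c=E|g|=\sqrt{2/\pi}$,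
$$E|g|1_{\{|g|>t\}}=2\int_t^\infty y\,\frac{e^{-y^2/2}}{\sqrt{2\pi}}\,dy=\frac{2}{\sqrt{2\pi}}\,e^{-t^2/2}=c\,e^{-t^2/2}.\tag{2}$$
If $P(N)\le s:=P(|g|>t)$, then
$$E|g|1_N\le tP(N)+E(|g|-t)^+\le ts+E(|g|-t)^+=E|g|1_{\{|g|>t\}},$$
so $\{|g|>t\}$ is the best set of measure $s$. It holds exactly half of the mass when $e^{-t^2/2}=\frac12$, that is, $t=\sqrt{2\ln2}$. Hence
$$\alpha^*(M)=\widetilde\alpha:=2\big(1-\Phi(\sqrt{2\ln2})\big)\approx0.239,$$
where $\Phi$ is the standard normal distribution function. The guess is wrong.

*Signs.* The Gaussian example suggests looking for something even flatter. The flattest functions have constant modulus: if $|m|=1$, then $\int_N|m|\,dv=v(N)$, so a one-dimensional space spanned by a sign function has $\alpha^*=\frac12$. Take then the span of independent random signs $r_1,r_2,\dots$. The sum $r_1+r_2$ has modulus $2$ on a set of measure $\frac12$ and is $0$ elsewhere. Its mass is $1$, and a subset of measure $\alpha\le\frac12$ of its support carries $2\alpha$, so already $\alpha^*\le\frac14$. For $S=r_1+\dots+r_6$ the modulus takes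 the values $6,4,2,0$ with probabilities $\frac1{32},\frac6{32},\frac{15}{32},\frac{10}{32}$. So $E|S|=\frac{6+24+30}{32}=\frac{60}{32}$, and $\{|S|\ge4\}$, of measure $\frac7{32}$, carries $\frac{30}{32}$, exactly half. Any larger $\alpha$ allows us to add a piece of $\{|S|=2\}$, so $\alpha^*\le\frac7{32}=0.21875<\widetilde\alpha$. Sums of flat functions are not flat, and signs do worse than Gaussians.

The paper "$L^{1}$-Approximation and Finding Solutions with Small Support" (https://pinkus.net.technion.ac.il/files/2021/02/bkp.pdf) conjectures that the Gaussian value is an upper bound for every infinite dimensional subspace when $v(B)$ is finite. We shall prove this.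

**Theorem B.** If $v$ is nonatomic, $v(B)<\infty$ and $\dim M=\infty$, then $\alpha^*(M)\le\widetilde\alpha\,v(B)$.

*Normalization.* Here $v(B)>0$, since $\dim M=\infty$. Replacing $v$ by $v/v(B)$ leaves the inequality in (1) unchanged and divides the measures of all sets by $v(B)$. So $\alpha^*(M)$ is divided by $v(B)$, and we may assume $v(B)=1$. From now on functions are random variables and $\|m\|_1=E|m|$.

## 2. The profile $K_s$ and the Gaussian function $G$

We want to compare the entire curve $s\mapsto\|m\|_s/\|m\|_1$ with the Gaussian one. We shall pass to limits in distribution, so we need a version of $\|m\|_s$ that depends on the law only and makes sense on any probability space.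

**Definition 2.** For an integrable random variable $Y$ and $s\in[0,1]$,
$$K_s(Y)=\inf_{\lambda\ge0}\big(s\lambda+E(|Y|-\lambda)^+\big).$$

For example, if $|Y|=1$ then $s\lambda+(1-\lambda)^+$ is smallest at $\lambda=1$, and $K_s(Y)=s$. If $|Y|$ is $2$ or $0$ with probability $\frac12$ each, then $s\lambda+\frac12(2-\lambda)^+$ is piecewise linear with its only break at $\lambda=2$, and $K_s(Y)=\min(1,2s)$. This matches the hand computation for $r_1+r_2$.

From the definition, $K_s(Y)$ depends only on the law of $Y$ and is nondecreasing in $s$. Moreover $K_0(Y)=0$ (let $\lambda\to\infty$), $K_s(aY)=|a|K_s(Y)$, and $0\le K_s(Y)\le E|Y|$ (take $\lambda=0$). Also $K_s(Y)\ge sE|Y|$, because $s\lambda+E(|Y|-\lambda)^+\ge sE\min(|Y|,\lambda)+sE(|Y|-\lambda)^+=sE|Y|$. In particular $K_1(Y)=E|Y|$.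

**Definition 3.** Let $G(0)=0$ and $G(s)=e^{-t^2/2}$ for $s=2(1-\Phi(t))=P(|g|>t)$, $t\in[0,\infty)$.

Both $t\mapsto2(1-\Phi(t))$ and $t\mapsto e^{-t^2/2}$ decrease continuously and strictly from $1$ to the limit $0$. So $G:[0,1]\to[0,1]$ is continuous and strictly increasing, $G(1)=1$, and $G(\widetilde\alpha)=\frac12$. By (2), $E|g|1_{\{|g|>t\}}=c\,G(s)$ when $s=P(|g|>t)$.

**Fact 1.** If $P(A)\le s$, then $E|Y|1_A\le K_s(Y)$.

Indeed $E|Y|1_A\le\lambda P(A)+E(|Y|-\lambda)^+\le s\lambda+E(|Y|-\lambda)^+$ for every $\lambda\ge0$.

**Fact 2.** On a nonatomic probability space, $\|m\|_s=K_s(m)$.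

*Proof.* "$\le$" is Fact 1. For "$\ge$", the case $s=0$ is trivial. Let $s>0$ and $\lambda=\inf\{\tau\ge0:v(|m|>\tau)\le s\}$, which is finite since $v(|m|>\tau)\to0$. By right continuity, $v(|m|>\lambda)\le s$. If $\lambda=0$, take $N=\{|m|>0\}$: it has measure at most $s$ and $\int_N|m|=\|m\|_1\ge K_s(m)$. If $\lambda>0$, then $v(|m|>\tau)>s$ for all $\tau<\lambda$, so $v(|m|\ge\lambda)\ge s$. By Sierpiński's theorem there is $N$ with $\{|m|>\lambda\}\subseteq N\subseteq\{|m|\ge\lambda\}$ and $v(N)=s$. On $N$ we have $|m|\ge\lambda$ and off $N$ we have $|m|\le\lambda$, so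
$$\int_N|m|\,dv=s\lambda+\int_N(|m|-\lambda)\,dv=s\lambda+\int(|m|-\lambda)^+\,dv\ge K_s(m).\qquad\square$$

**Fact 3.** $K_s(g)=c\,G(s)$.

For $s=0$ both sides are $0$. For $s=P(|g|>t)>0$, Fact 1 with $A=\{|g|>t\}$ and (2) give "$\ge$". Taking $\lambda=t$ in the definition gives $K_s(g)\le st+E(|g|-t)^+=E|g|1_{\{|g|>t\}}=cG(s)$.

The next fact is what makes limits in law usable. Such limits can lose mass, and the point is that lost mass is mass that had concentrated on tiny sets, so losing it only underestimates the profile. For example, on $[0,1]$ let $Y_r=r1_{[0,1/r]}$. Then $Y_r\to0$ in law and $E|Y_r|=1$. For $s\ge1/r$ the function $s\lambda+(r-\lambda)^+/r$ is nondecreasing, so $K_s(Y_r)=1$: the profile is as large as possible.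

**Fact 4.** Let $Y_r,Y$ be random variables, with the $Y_r$ integrable, $Y_r\to Y$ in law and $E|Y_r|\to L<\infty$. Then $\sigma:=L-E|Y|\ge0$, and $K_s(Y_r)\to K_s(Y)+\sigma$ for each $s\in(0,1]$. Hence, if $L>0$,
$$\lim_r\frac{K_s(Y_r)}{E|Y_r|}=\frac{K_s(Y)+\sigma}{E|Y|+\sigma}\ \ge\ \begin{cases}K_s(Y)/E|Y| &\text{if }E|Y|>0,\\[2pt] 1-E|Y|/L &\text{always.}\end{cases}\tag{3}$$

*Proof.* For fixed $\lambda$ the function $y\mapsto\min(|y|,\lambda)$ is bounded and continuous, so $E\min(|Y_r|,\lambda)\to E\min(|Y|,\lambda)$. The left side is at most $E|Y_r|$, so $E\min(|Y|,\lambda)\le L$. Letting $\lambda\to\infty$ gives $E|Y|\le L$. Further,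
$$E(|Y_r|-\lambda)^+=E|Y_r|-E\min(|Y_r|,\lambda)\to L-E\min(|Y|,\lambda)=\sigma+E(|Y|-\lambda)^+.$$
So $F_r(\lambda)=s\lambda+E(|Y_r|-\lambda)^+$ converges pointwise to $F(\lambda)=s\lambda+\sigma+E(|Y|-\lambda)^+$. All these functions are Lipschitz with constant $1$: the first term has slope $s\in(0,1]$, and the expectation is nonincreasing with Lipschitz constant at most $1$. Hence the convergence is uniform on compact sets. Let $L'=\sup_rE|Y_r|$, so $L'\ge L$. For $\lambda>L'/s$ we have $F_r(\lambda)\ge s\lambda>L'\ge F_r(0)$ and $F(\lambda)>L'\ge L=F(0)$. So all the infima may be taken over $[0,L'/s]$, where the convergence is uniform, and they converge: $K_s(Y_r)\to\inf F=K_s(Y)+\sigma$. For (3), $\frac{a+\sigma}{b+\sigma}\ge\frac ab$ when $0\le a\le b$ and $b>0$; apply this with $a=K_s(Y)\le b=E|Y|$. For the other bound use $K_s(Y)\ge0$ and $E|Y|+\sigma=L$. $\square$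

Finally, it suffices to control $K_s$ at finitely many $s$.

**Fact 5.** Given $\varepsilon\in(0,1)$, fix $0=s_0<s_1<\dots<s_q=1$ with $G(s_j)-G(s_{j-1})\le\varepsilon/2$ for all $j$. If $E|m|>0$ and $K_{s_j}(m)\ge(G(s_j)-\varepsilon/2)E|m|$ for $1\le j\le q-1$, then $K_s(m)\ge(G(s)-\varepsilon)E|m|$ for all $s\in[0,1]$.

*Proof.* Such a grid exists because $G$ is continuous. Let $s\in[s_j,s_{j+1}]$ with $0\le j\le q-1$. By monotonicity, $K_s(m)\ge K_{s_j}(m)\ge(G(s_j)-\varepsilon/2)E|m|\ge(G(s)-\varepsilon)E|m|$. For $j=0$ the middle inequality holds because $K_0=G(0)=0$. $\square$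

We can now state what will be proved.

**Theorem A.** Let $M$ be an infinite dimensional subspace of $L^1$ of a probability space (atoms allowed). For every $\varepsilon>0$ there is $m\in M$ with $\|m\|_1=1$ and $K_s(m)\ge G(s)-\varepsilon$ for all $s\in[0,1]$.

**Theorem C.**
1. For each $\varepsilon>0$ there is $n(\varepsilon)$ such that the conclusion of Theorem A holds for every subspace of dimension $\ge n(\varepsilon)$ of $L^1$ of any probability space. Consequently $A_n:=\sup\{\alpha^*(M):\dim M=n,\ v\text{ a nonatomic probability}\}$ decreases to $\widetilde\alpha$, and $A_n\ge\widetilde\alpha$ for all $n$.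
2. If $\frac12$ is replaced by $\theta\in(0,1)$ in the definition of $\alpha^*$, then for infinite dimensional $M$ one has $\alpha^*_\theta(M)\le2\big(1-\Phi(\sqrt{2\ln(1/\theta)})\big)v(B)$. This constant is sharp, and the analogue of the $A_n$ statement holds.
3. Theorem B holds for every finite measure space, atoms allowed.
4. If $M$ contains an infinite dimensional subspace of functions vanishing off a measurable set $B'$, then $\alpha^*(M)\le\widetilde\alpha\,v(B')$ (for any finite $v$).

## 3. Central limit sums, stable variables and scale mixtures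

The sensible first approach is the central limit theorem. Suppose $M$ contains i.i.d. mean-zero variables $f_i$ with variance $\sigma^2\in(0,\infty)$. Then $m_n=n^{-1/2}(f_1+\dots+f_n)\to\sigma g$ in law and $E|m_n|\le\sigma$. Along a subsequence the norms converge, to a limit at least $\sigma c>0$, and (3) gives $\lim K_s(m_n)/E|m_n|\ge K_s(\sigma g)/E|\sigma g|=G(s)$. So Theorem A holds for such $M$. For general $M$ one would extract functions that behave like independent ones and add them up.

This stops at the second moment. Let $1<p<2$ and let $f_1,f_2,\dots$ be independent symmetric $p$-stable variables, $Ee^{i\tau f_1}=e^{-|\tau|^p}$. They are integrable: $E|f_1|=\frac2\pi\int_0^\infty\frac{1-e^{-\tau^p}}{\tau^2}d\tau<\infty$ because $p>1$. They have no second moment, since $1-e^{-|\tau|^p}$ is not $O(\tau^2)$ at $0$. And $\sum x_if_i$ has the law of $\big(\sum|x_i|^p\big)^{1/p}f_1$, by multiplying characteristic functions. So every nonzero finite combination is a multiple of $f_1$ in law, and no choice of coefficients brings us near a Gaussian.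

But the goal is only a profile at least as large as the Gaussian one, and here that is easy. For a positive variable $S$ with $Ee^{-uS}=e^{-u^{p/2}}$ (a positive $\frac p2$-stable variable) and $R=\sqrt{2S}$ independent of $g$, we have $Ee^{i\tau Rg}=Ee^{-\tau^2S}=e^{-|\tau|^p}$. So $f_1$ has the law of $Rg$. For any $R\ge0$ independent of $g$ with $0<ER<\infty$, put $A=\{|g|>t\}$ and $s=P(A)$. By Fact 1,
$$K_s(Rg)\ \ge\ E\big[R|g|1_{\{|g|>t\}}\big]=ER\cdot c\,G(s)=G(s)\,E|Rg|.\tag{4}$$
A random scale cannot push the profile below Gaussian. The set $A$ is chosen by the size of $g$ and ignores $R$.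

To use (4) in $M$ we must produce an independent Gaussian factor. Let $H=(\eta_1,\dots,\eta_n)$ be a random vector with entries in $M$, and write $H=|H|u$ with $u$ a unit vector. Take a *random* Gaussian coefficient vector $x\in\mathbb R^n$, independent of $H$. Given $H$, $\langle x,u\rangle$ is standard Gaussian. So $\langle x,H\rangle=|H|\langle x,u\rangle$ has the form $Rg$ with $R=|H|$ independent of $g$, whatever the moments of $H$. The catch is that an element of $M$ needs a *fixed* $x$. So the quantities in (4), viewed as functions of $x$, must be close to their averages over $x$ for most $x$.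

That can fail: if $u=e_1$ always, then $P(|\langle x,u\rangle|>t)$ is $1$ or $0$ according to whether $|x_1|>t$, with no concentration. The same happens for $H=R(1,\dots,1)$, which is invariant under permutations of coordinates but not under sign changes. What is needed is that two independent copies $u,u'$ are nearly orthogonal on average. Invariance under permutations *and* sign changes forces this.

## 4. Random Gaussian coefficients and concentration

**Lemma 1.** Let $\varphi:\mathbb R\to\mathbb R$ be even and Borel with $E\varphi(g)^2<\infty$, and let $(g,g')$ be centered Gaussian with unit variances and correlation $\rho$. Then $|\mathrm{Cov}(\varphi(g),\varphi(g'))|\le\rho^2\,\mathrm{Var}\,\varphi(g)$.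

*Proof.* Let $h_0,h_1,\dots$ be the normalized Hermite polynomials. They form an orthonormal basis of $L^2$ of the standard Gaussian measure, with $\sum_k\frac{a^k}{\sqrt{k!}}h_k(y)=e^{ay-a^2/2}$ and $h_k(-y)=(-1)^kh_k(y)$. Since $ag+bg'$ has variance $a^2+b^2+2ab\rho$, we get $E\,e^{ag-a^2/2}e^{bg'-b^2/2}=e^{ab\rho}$. The series converges in $L^2$, so coefficients of $a^kb^l$ may be compared, and this gives Mehler's formula $E\,h_k(g)h_l(g')=\delta_{kl}\rho^k$. Expand $\varphi=\sum_ka_kh_k$ in $L^2$. Then $E\varphi(g)\varphi(g')=\sum_ka_k^2\rho^k$. Subtracting $(E\varphi(g))^2=a_0^2$ shows that the covariance is $\sum_{k\ge1}a_k^2\rho^k$. Since $\varphi$ is even, $a_1=0$, and so its modulus is at most $\rho^2\sum_{k\ge2}a_k^2=\rho^2\,\mathrm{Var}\,\varphi(g)$. $\square$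

**Proposition 2.** Given $\varepsilon\in(0,1)$ and $s_1,\dots,s_{q-1}\in(0,1)$, there is $n_1$ such that for all $n\ge n_1$ the following holds. Let $H=(\eta_1,\dots,\eta_n)$ be integrable, not a.s. zero, with law invariant under permutations of the coordinates and under all sign changes of coordinates. Then there is $x\in\mathbb R^n$ such that $Y=\langle x,H\rangle$ satisfies $E|Y|>0$ and $K_{s_j}(Y)\ge(G(s_j)-\varepsilon)E|Y|$ for $1\le j\le q-1$.

*Proof.* Let $|H|$ be the Euclidean norm, so $0<E|H|\le\sum_iE|\eta_i|<\infty$. Put $u=H/|H|$ if $H\ne0$ and $u=0$ otherwise.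

**Step 1: independent copies of $u$ are nearly orthogonal.** Changing the sign of one coordinate of $H$ leaves $|H|$ fixed and flips $u_iu_k$ for that coordinate $i$ and any $k\ne i$. So the off-diagonal entries of $E[uu^T]$ and $E[|H|uu^T]$ vanish. By permutation invariance the diagonal entries are equal, and the traces are $P(H\ne0)$ and $E|H|$. Hence
$$E[uu^T]=\frac{P(H\ne0)}n\,I,\qquad E\big[|H|uu^T\big]=\frac{E|H|}n\,I.$$
Let $H'$, with its $u'$, be an independent copy of $H$. Since $\langle u,u'\rangle^2=\mathrm{tr}(uu^Tu'u'^T)$, independence gives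
$$E\langle u,u'\rangle^2=\mathrm{tr}\big(E[uu^T]^2\big)\le\frac1n,\qquad E\big[|H||H'|\langle u,u'\rangle^2\big]=\mathrm{tr}\big(E[|H|uu^T]^2\big)=\frac{(E|H|)^2}n.\tag{5}$$

**Step 2: the functions of $x$ to be controlled.** Since $G$ is continuous, we can choose $0<s_j'<s_j$ with $G(s_j')\ge G(s_j)-\varepsilon/4$. Let $t_j>0$ be such that $P(|g|>t_j)=s_j'$. The small gap between $s_j'$ and $s_j$ is room for fluctuation. As in (4), the set is chosen by direction and not by length: $A_{j,x}=\{|\langle x,u\rangle|>t_j\}$. Put $\psi_j(y)=|y|1_{\{|y|>t_j\}}$, $\psi_0(y)=|y|$, and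
$$p_j(x)=P(A_{j,x}),\qquad a_j(x)=E\big[|\langle x,H\rangle|1_{A_{j,x}}\big]=E\big[|H|\psi_j(\langle x,u\rangle)\big],\qquad b(x)=E|\langle x,H\rangle|=E\big[|H|\psi_0(\langle x,u\rangle)\big].$$
All are finite for every $x$, as $a_j\le b\le\sum_i|x_i|E|\eta_i|$.

**Step 3: their means.** Let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$. Under $\gamma$, $\langle x,u\rangle\sim N(0,1)$ whenever $u\ne0$. By Fubini's theorem and (2),
$$\int p_j\,d\gamma=P(H\ne0)\,s_j'\le s_j',\qquad\int a_j\,d\gamma=cE|H|\,G(s_j'),\qquad\int b\,d\gamma=cE|H|.$$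

**Step 4: their variances.** Each of the functions has the form $F(x)=E[w\,\varphi(\langle x,u\rangle)]$ with $w=1$ or $w=|H|$, and $\varphi\ge0$ even with $\varphi(0)=0$. With $w'$ the copy of $w$ built from $H'$, we have $F(x)^2=E[ww'\varphi(\langle x,u\rangle)\varphi(\langle x,u'\rangle)]$. By Cauchy–Schwarz, $\int\varphi(\langle x,u\rangle)\varphi(\langle x,u'\rangle)\,d\gamma\le E\varphi(g)^2<\infty$, and $E[ww']=(Ew)^2<\infty$, so Fubini's theorem applies:
$$\mathrm{Var}_\gamma(F)=E\Big[ww'\,\mathrm{Cov}_\gamma\big(\varphi(\langle x,u\rangle),\varphi(\langle x,u'\rangle)\big)\Big]\le\mathrm{Var}\,\varphi(g)\;E\big[ww'\langle u,u'\rangle^2\big].$$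
The inequality is Lemma 1: for nonzero $u,u'$ the pair $(\langle x,u\rangle,\langle x,u'\rangle)$ is Gaussian with unit variances and correlation $\langle u,u'\rangle$, and if $u=0$ or $u'=0$ the covariance is $0$. Now $\mathrm{Var}\,1_{\{|g|>t_j\}}\le\frac14$ and $\mathrm{Var}\,\psi_j(g)\le E g^2=1$ for $0\le j\le q-1$. With (5),
$$\mathrm{Var}_\gamma(p_j)\le\frac1{4n},\qquad\mathrm{Var}_\gamma(a_j)\le\frac{(E|H|)^2}n,\qquad\mathrm{Var}_\gamma(b)\le\frac{(E|H|)^2}n.$$

**Step 5: one good $x$.** By Chebyshev's inequality, the events
$$p_j>s_j,\qquad a_j<cE|H|\big(G(s_j')-\tfrac\varepsilon4\big),\qquad b>cE|H|\big(1+\tfrac\varepsilon4\big),\qquad b<\tfrac12cE|H|$$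
have $\gamma$-probability at most, respectively,
$$\frac1{4n(s_j-s_j')^2},\qquad\frac{16}{c^2\varepsilon^2n},\qquad\frac{16}{c^2\varepsilon^2n},\qquad\frac4{c^2n}.$$
There are $2(q-1)+2$ events. The factor $E|H|$ has canceled, so the sum of the bounds is less than $1$ for all $n\ge n_1$, with $n_1$ depending only on $\varepsilon$ and the $s_j$. Hence some $x$ avoids all of these events.

**Step 6: conclusion for this $x$.** We have $E|Y|=b(x)\ge\frac12cE|H|>0$. Since $P(A_{j,x})\le s_j$, Fact 1 gives
$$K_{s_j}(Y)\ge a_j(x)\ge cE|H|\big(G(s_j')-\tfrac\varepsilon4\big)\ge cE|H|\big(G(s_j)-\tfrac\varepsilon2\big).$$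
If $G(s_j)\le\varepsilon/2$, the claim is trivial because $G(s_j)-\varepsilon<0$. Otherwise insert $cE|H|\ge b(x)/(1+\frac\varepsilon4)$:
$$K_{s_j}(Y)\ge\frac{G(s_j)-\varepsilon/2}{1+\varepsilon/4}\,b(x)\ge\Big(G(s_j)-\frac\varepsilon2\Big)\Big(1-\frac\varepsilon4\Big)b(x)\ge\Big(G(s_j)-\frac{3\varepsilon}4\Big)b(x)\ge(G(s_j)-\varepsilon)E|Y|,$$
where the third inequality uses $G\le1$. $\square$

## 5. Exchangeable limits of bounded sequences in $L^1$

Proposition 2 needs a very symmetric vector, and $M$ need not contain any. We get one in the limit, in distribution. A law on $\mathbb R^k$ is called permutation invariant if it does not change when the coordinates are permuted. Differences of disjoint pairs of coordinates of such a vector are also sign invariant: swapping the two members of a pair changes the sign of that difference only.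

To see what to expect, let $f_i=W+r_i$ with signs $r_i$ independent of each other and of $W$. For bounded continuous $\varphi$, the variables $\varphi(f_i)$ converge weakly in $L^2$ to $T\varphi=\frac12(\varphi(W+1)+\varphi(W-1))$. Indeed, for bounded $Z$ depending on $W$ and finitely many $r$'s, $E[Z\varphi(f_i)]=E[Z\,T\varphi]$ once $i$ is large. Such $Z$ are dense in $L^2(\sigma(W,r_1,r_2,\dots))$, and a general $Z$ may be replaced by its conditional expectation on that $\sigma$-field. Taking indices far apart, $E\prod_j\varphi_j(f_{i_j})$ tends to $E\prod_jT\varphi_j$, which is symmetric in the $\varphi_j$. The general proof is this computation.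

**Lemma 3.** Let $(f_i)_{i\ge1}$ be random variables on a probability space with $E|f_i|\le1$, and let $k\ge1$. There are tuples $i_1^r<\dots<i_k^r$ ($r=1,2,\dots$) such that the laws of $(f_{i_1^r},\dots,f_{i_k^r})$ converge weakly to a permutation invariant probability measure $\mu$ on $\mathbb R^k$.

*Proof.* **Step 1: weak limits of $\varphi(f_i)$.** Let $D$ be countable and dense in $C_0(\mathbb R)$, the continuous functions vanishing at infinity with the sup norm. For each $\varphi\in D$ the sequence $(\varphi(f_i))_i$ is bounded in the Hilbert space $L^2$, so it has a weakly convergent subsequence. By a diagonal argument we may pass to one subsequence along which $\varphi(f_i)\to T\varphi$ weakly in $L^2$ for every $\varphi\in D$. The set $\{h:|h|\le\|\varphi\|_\infty\text{ a.s.}\}$ is convex and norm closed, hence weakly closed, so $|T\varphi|\le\|\varphi\|_\infty$ a.s.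

**Step 2: choosing indices one after another.** For $\varphi_1,\dots,\varphi_k\in D$, $1\le l\le k$ and fixed $i_1,\dots,i_{l-1}$,
$$\lim_{i_l\to\infty}E\Big[\prod_{j\le l}\varphi_j(f_{i_j})\prod_{j>l}T\varphi_j\Big]=E\Big[\prod_{j<l}\varphi_j(f_{i_j})\prod_{j\ge l}T\varphi_j\Big],\tag{6}$$
because the factor $\prod_{j<l}\varphi_j(f_{i_j})\prod_{j>l}T\varphi_j$ that multiplies $\varphi_l(f_{i_l})$ is bounded, so belongs to $L^2$. Enumerate $D^k$. Given $r$, choose successively $i_1<i_2<\dots<i_k$ so that at each step $l=1,\dots,k$ the error in (6) is less than $\frac1{rk}$ for each of the first $r$ elements of $D^k$. The errors telescope from $E\prod_jT\varphi_j$ to $E\prod_j\varphi_j(f_{i_j})$ with total less than $\frac1r$. Hence the tuples so chosen satisfy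
$$E\prod_j\varphi_j(f_{i_j^r})\to E\prod_jT\varphi_j\qquad\text{for all }(\varphi_1,\dots,\varphi_k)\in D^k.$$

**Step 3: the limit law is symmetric.** By Markov's inequality, $P(|f_i|>\rho)\le1/\rho$ for every $i$ and every $\rho>0$, so the laws of the tuples are tight. Pass to a weakly convergent subsequence with limit $\mu$. Then $\int\prod_j\varphi_j(y_j)\,d\mu=E\prod_jT\varphi_j$ for $\varphi_j\in D$. The right side does not change when $\varphi_1,\dots,\varphi_k$ are permuted, so neither does the left side. By density of $D$ this remains true for all $\varphi_j\in C_0(\mathbb R)$. Products of $C_0(\mathbb R)$ functions determine finite measures on $\mathbb R^k$, so $\mu$ is permutation invariant. $\square$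

**Proposition 4.** Let $(f_i)_{i\ge1}$ satisfy $E|f_i|\le1$ and $E|f_i-f_l|\ge\delta>0$ for $i\ne l$. For every $\varepsilon\in(0,1)$ there is a finite linear combination $m$ of the $f_i$ with $E|m|>0$ and $K_s(m)\ge(G(s)-\varepsilon)E|m|$ for all $s\in[0,1]$.

*Proof.* **Step 1: a symmetric vector in the limit.** Take the grid $s_0<\dots<s_q$ of Fact 5 for $\varepsilon$, and let $n\ge n_1$, with $n_1$ from Proposition 2 for $\varepsilon/4$ and $s_1,\dots,s_{q-1}$. Apply Lemma 3 with $k=2n$ and let $(\xi_1,\dots,\xi_{2n})\sim\mu$. By Fatou's lemma, $E|\xi_i|\le1$. Put $\eta_l=\xi_{2l-1}-\xi_{2l}$ and $H=(\eta_1,\dots,\eta_n)$. Permuting the pairs shows that the law of $H$ is invariant under permutations, and swapping within pairs shows that it is invariant under sign changes. So $H$ satisfies the hypotheses of Proposition 2 unless it is a.s. zero.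

**Step 2: the case $H=0$ a.s.** The separation of the $f_i$ is needed here, since in law nothing survives. Put $m_r=f_{i_1^r}-f_{i_2^r}$. Then $m_r\to\eta_1=0$ in law, while $\delta\le E|m_r|\le2$. Along a subsequence $E|m_r|\to L\ge\delta$. The second bound in (3), with $E|Y|=0$, gives $K_{s_j}(m_r)/E|m_r|\to1$ for $1\le j\le q-1$. All of the mass escapes, and the profile becomes maximal.

**Step 3: the case $P(H\ne0)>0$.** Take $x$ and $Y=\langle x,H\rangle$ from Proposition 2, and put $m_r=\sum_lx_l\big(f_{i^r_{2l-1}}-f_{i^r_{2l}}\big)$. Then $m_r\to Y$ in law, because $m_r$ is a fixed linear function of the tuple, and $E|m_r|\le2\sum_l|x_l|$. Along a subsequence $E|m_r|\to L\ge E|Y|>0$. The first bound in (3) gives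
$$\lim_rK_{s_j}(m_r)/E|m_r|\ge K_{s_j}(Y)/E|Y|\ge G(s_j)-\varepsilon/4\qquad(1\le j\le q-1).$$

**Step 4: back to the whole profile.** In both cases, for some large $r$, $E|m_r|>0$ and $K_{s_j}(m_r)\ge(G(s_j)-\varepsilon/2)E|m_r|$ for all of the finitely many $j$. Fact 5 finishes the proof with $m=m_r$. $\square$

## 6. Separated unit vectors: proofs of Theorems A and B

*Proof of Theorem A.* We may assume $\varepsilon<1$. To apply Proposition 4 we need a separated sequence in $M$. Given $f_1,\dots,f_{i-1}\in M$, let $F$ be their span and pick $z\in M\setminus F$. Since $F$ is finite dimensional, $z$ has a nearest point $y\in F$, and $f_i=(z-y)/\|z-y\|_1$ has norm $1$ and distance $1$ from $F$ (Riesz's lemma). So $\|f_i\|_1=1$ and $\|f_i-f_l\|_1\ge1$ for $i\ne l$. Proposition 4 gives a finite combination $m\in M$ with $E|m|>0$ and $K_s(m)\ge(G(s)-\varepsilon)E|m|$ for all $s$. Divide it by its norm. $\square$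

*Proof of Theorem B.* By the normalization of Section 1, let $v(B)=1$. Suppose $\alpha^*(M)>\widetilde\alpha$. Since $\widetilde\alpha<1$, there is $\alpha$ with $\widetilde\alpha<\alpha<\min(\alpha^*(M),1)$. The condition in (1) is monotone in $\alpha$, so $\|m\|_\alpha\le\frac12\|m\|_1$ for all $m\in M$. But $G(\alpha)>G(\widetilde\alpha)=\frac12$. Theorem A with $\varepsilon=\frac12\big(G(\alpha)-\frac12\big)$ and Fact 2 give $m\in M$ with $\|m\|_1=1$ and
$$\|m\|_\alpha=K_\alpha(m)\ge G(\alpha)-\varepsilon>\tfrac12,$$
a contradiction. Hence $\alpha^*(M)\le\widetilde\alpha$, and for general finite $v(B)$, $\alpha^*(M)\le\widetilde\alpha\,v(B)$. $\square$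

## 7. Large finite dimension and the numbers $A_n$

We prove Theorem C(1). The first half is a compactness argument. A sequence of bad spaces of growing dimension yields, in the limit, one infinite sequence of random variables, to which Proposition 4 applies. The new difficulty is that limits may fail to be separated; but then mass has escaped, and (3) turns this to our advantage.

**Step 1: a limiting sequence.** For $\varepsilon\ge1$ any norm-one element will do, so let $0<\varepsilon<1$ and suppose that no $n(\varepsilon)$ exists. Then for each $j$ there is a subspace $M_j$ of $L^1$ of some probability space, with $\dim M_j\ge j$, containing no $m$ with $\|m\|_1=1$ and $K_s(m)\ge G(s)-\varepsilon$ for all $s$. As in Section 6, choose $f_1^{(j)},\dots,f_j^{(j)}\in M_j$ of norm $1$ with mutual distances $\ge1$. The random sequence $(f_1^{(j)},\dots,f_j^{(j)},0,0,\dots)$ leaves the compact set $\prod_i[-2^i\rho,2^i\rho]\subset\mathbb R^{\mathbb N}$ with probability at most $\sum_i\frac1{2^i\rho}=\frac1\rho$, by Markov's inequality. So its laws are tight, and along a subsequence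 they converge weakly to the law of some $(\zeta_i)_{i\ge1}$. By Fatou's lemma, $E|\zeta_i|\le1$. Take the grid of Fact 5 for $\varepsilon$.

**Step 2: the case $E|\zeta_i-\zeta_l|<\varepsilon/4$ for some $i\ne l$.** Put $m_j=f_i^{(j)}-f_l^{(j)}$ for $j\ge\max(i,l)$. Then $m_j\to\zeta_i-\zeta_l$ in law, and along a further subsequence $\|m_j\|_1\to L\in[1,2]$. The second bound in (3) gives $\lim K_{s_p}(m_j)/\|m_j\|_1\ge1-\frac{\varepsilon/4}{L}\ge1-\frac\varepsilon4$ for $1\le p\le q-1$.

**Step 3: the case $E|\zeta_i-\zeta_l|\ge\varepsilon/4$ for all $i\ne l$.** Proposition 4, with $\delta=\varepsilon/4$ and with $\varepsilon/4$ in place of $\varepsilon$, gives a finite combination $Y=\sum c_i\zeta_i$ with $E|Y|>0$ and $K_s(Y)\ge(G(s)-\varepsilon/4)E|Y|$ for all $s$. Put $m_j=\sum c_if_i^{(j)}$ for large $j$. Then $m_j\to Y$ in law and $\|m_j\|_1\le\sum|c_i|$. Along a further subsequence $\|m_j\|_1\to L\ge E|Y|>0$, and the first bound in (3) gives $\lim K_{s_p}(m_j)/\|m_j\|_1\ge G(s_p)-\varepsilon/4$ for $1\le p\le q-1$.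

**Step 4: contradiction.** In either case, for large $j$ in the subsequence, $\|m_j\|_1>0$ and $K_{s_p}(m_j)\ge(G(s_p)-\varepsilon/2)\|m_j\|_1$ for $1\le p\le q-1$. By Fact 5, $m_j/\|m_j\|_1\in M_j$ has the excluded property. So $n(\varepsilon)$ exists.

**Step 5: the numbers $A_n$.** If $\dim M=n+1$, choose an $n$-dimensional $M'\subset M$. Then $\alpha^*(M)\le\alpha^*(M')\le A_n$, so $A_{n+1}\le A_n$. Next, let $\widetilde\alpha<\alpha<1$ and $\varepsilon=\frac12(G(\alpha)-\frac12)>0$. If $n\ge n(\varepsilon)$ and $\dim M=n$ on a nonatomic probability space, there is $m\in M$ with $\|m\|_1=1$ and $\|m\|_\alpha=K_\alpha(m)\ge G(\alpha)-\varepsilon>\frac12$. So $\alpha^*(M)\le\alpha$, hence $A_n\le\alpha$. Thus $\limsup A_n\le\widetilde\alpha$. Finally, let $M$ be spanned by $n$ independent standard Gaussians, for instance the coordinates on $\mathbb R^n$ with its standard Gaussian measure, which is nonatomic. Every nonzero $m\in M$ is a multiple of a standard Gaussian, so Facts 2 and 3 give $\|m\|_\alpha=G(\alpha)\|m\|_1$ for $\alpha\in[0,1]$. This is at most $\frac12\|m\|_1$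 exactly when $\alpha\le\widetilde\alpha$. So $\alpha^*(M)=\widetilde\alpha$ and $A_n\ge\widetilde\alpha$. $\square$

## 8. Other fractions of the mass, atoms, and small carriers

**Theorem C(2): a fraction $\theta$ in place of $\frac12$.** Let $\alpha_\theta:=G^{-1}(\theta)$. Solving $e^{-t^2/2}=\theta$ gives $t=\sqrt{2\ln(1/\theta)}$, so $\alpha_\theta=2\big(1-\Phi(\sqrt{2\ln(1/\theta)})\big)<1$. Theorem A controls the profile at every $s$, so the argument is unchanged. With $v(B)=1$, if $\alpha_\theta<\alpha<\min(\alpha^*_\theta(M),1)$, then $G(\alpha)>\theta$. Theorem A with $\varepsilon=\frac12(G(\alpha)-\theta)$ and Fact 2 produce $m\in M$, $\|m\|_1=1$, with $\|m\|_\alpha\ge G(\alpha)-\varepsilon>\theta$, a contradiction. Hence $\alpha^*_\theta(M)\le\alpha_\theta\,v(B)$ after undoing the normalization. For sharpness, take the closed span of a sequence of independent standard Gaussians on a nonatomic probability space. By Section 1 every nonzero element is a multiple of a standard Gaussian, so $\|m\|_\alpha=G(\alpha)\|m\|_1$ and $\alpha^*_\theta(M)=\alpha_\theta$.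 Step 5 of Section 7, with $\theta$ for $\frac12$ and $\alpha_\theta$ for $\widetilde\alpha$, shows that the numbers $\sup\{\alpha^*_\theta(M):\dim M=n,\ v\text{ a nonatomic probability}\}$ are at least $\alpha_\theta$ and decrease to $\alpha_\theta$. $\square$

**Theorem C(3): atoms allowed.** Only Fact 2 used nonatomicity: with atoms there may be no $N$ of measure exactly $s$. We first remove the large atoms at the cost of finitely many dimensions, and then fill up with small ones. Let $v(B)=1$ and suppose $\widetilde\alpha<\alpha<\min(\alpha^*(M),1)$. Choose $\kappa>0$ with $\alpha-\kappa>\widetilde\alpha$.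

**Step 1: removing large atoms.** Up to null sets there are finitely many atoms of measure greater than $\kappa$. An integrable function is a.e. constant on each atom. So $M'=\{m\in M:m=0\text{ on these atoms}\}$ is cut out by finitely many linear conditions and is infinite dimensional. Since $G(\alpha-\kappa)>\frac12$, Theorem A gives $m\in M'$ with $K_{\alpha-\kappa}(m)>\frac12\|m\|_1>0$. Let $\lambda=\inf\{\tau\ge0:v(|m|>\tau)\le\alpha\}$. As in Fact 2, $v(|m|>\lambda)\le\alpha$.

**Step 2: the case $\lambda=0$.** The set $N=\{|m|>0\}$ has $v(N)\le\alpha$ and $\int_N|m|=\|m\|_1>\frac12\|m\|_1$, which contradicts $\alpha<\alpha^*(M)$.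

**Step 3: the case $\lambda>0$.** Now $v(|m|>\lambda)\le\alpha\le v(|m|\ge\lambda)$. Since $m=0\ne\lambda$ on the large atoms, $\{|m|=\lambda\}$ contains, up to null sets, only atoms of measure at most $\kappa$, and at most countably many. Adjoin these atoms one by one to $\{|m|>\lambda\}$, stopping just before the measure would exceed $\alpha$. If we stop, the next atom has measure at most $\kappa$ and would bring the total above $\alpha$, so the current measure lies in $[\alpha-\kappa,\alpha]$. If we never stop, adjoin all of them; the measure is at most $\alpha$. Adjoining also the nonatomic part of $\{|m|=\lambda\}$ would give $v(|m|\ge\lambda)\ge\alpha$, so by Sierpiński's theorem a suitable subset of it brings the measure to exactly $\alpha$. In either case we have $N$ with $\{|m|>\lambda\}\subseteq N\subseteq\{|m|\ge\lambda\}$ and $\beta:=v(N)\in[\alpha-\kappa,\alpha]$. As in Fact 2,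
$$\int_N|m|\,dv=\beta\lambda+\int(|m|-\lambda)^+\,dv\ge K_\beta(m)\ge K_{\alpha-\kappa}(m)>\tfrac12\|m\|_1 .$$
Since $v(N)\le\alpha<\alpha^*(M)$, this is again a contradiction. So $\alpha^*(M)\le\widetilde\alpha$ when $v(B)=1$, and the normalization gives the general case. $\square$

**Theorem C(4): functions carried by $B'$.** Let $M'\subseteq M$ be the given infinite dimensional subspace of functions vanishing off $B'$. Then $\alpha^*(M)\le\alpha^*(M')$. If $\alpha$ is admissible in (1) for $M'$ on $(B,v)$, it is admissible for the restrictions of $M'$ to $B'$ on $(B',v|_{B'})$: a set $N\subseteq B'$ is also a subset of $B$, and the norms agree because the functions vanish off $B'$. So $\alpha^*(M')$ is at most the corresponding quantity on $(B',v|_{B'})$. The restricted space is infinite dimensional and $v(B')$ is finite, so by Theorem C(3) that quantity is at most $\widetilde\alpha\,v(B')$. $\square$
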